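
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{A strongly dualizing total algebra that is not standard}


\begin{abstract}
A finite algebra with the discrete topology generates a topological quasi-variety, consisting of the isomorphic copies of closed subalgebras of its non-zero powers. The algebra is called standard if this class is axiomatized, among all Boolean topological algebras of the type, by the universal Horn sentences true in the algebra. We answer the question whether a total algebra that strongly dualizes some algebra must be standard. It need not be: we give a five-element counterexample with two unary and two binary operations. The dualized algebra can be taken of finite type and with a majority term, and the failure cannot be repaired by any axioms that do not mention the topology. We also prove a positive counterpart: a strongly dualizing total algebra is standard if the quasi-variety generated by its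 algebraic reduct is closed under homomorphic images with at least two elements.
\end{abstract}

\section{The question and the answer}

\subsection{Standard total algebras}

Let $\mathbf N=\langle M;G\rangle$ be a finite algebra: $M$ is a finite non-empty set and $G$ is a set of total finitary operations on $M$. Adding the discrete topology $\mathcal T$ gives the structure $\widetilde{\mathbf M}=\langle M;G,\mathcal T\rangle$, whose \emph{algebraic reduct} is $\mathbf N$. In general one may allow partial operations and relations as well; a structure with neither is called a \emph{total algebra}, and our question is about total algebras.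

A \emph{Boolean space} is a compact space in which distinct points can be separated by clopen sets (equivalently, a compact Hausdorff totally disconnected space). A \emph{Boolean structure} of the type of $\widetilde{\mathbf M}$ is an algebra $\mathbf X$ of this type on a Boolean space such that all operations are continuous. Morphisms between Boolean structures are continuous homomorphisms. (If there are relations, they are required to be closed, and morphisms have to preserve them. Relations occur below only in an example and a remark.) If $G$ contains no nullary operations, the empty set is allowed as a Boolean structure and, without topology, as an algebra of this type and as a subalgebra; this convention is in force throughout.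

Write $\mathbb{ISP}^+\mathbf N$ for the class of isomorphic copies of subalgebras of powers $\mathbf N^S$ with $S\ne\emptyset$. Its topological analogue is the \emph{topological quasi-variety}
\[
\mathcal Q_{\mathcal T}(\widetilde{\mathbf M})=\mathbb{IS}_c\mathbb P^+\widetilde{\mathbf M},
\]
the class of isomorphic copies of topologically closed substructures of powers $\widetilde{\mathbf M}^S$, $S\neq\emptyset$, with the product topology. Let $\mathrm{Th}_{uH}(\widetilde{\mathbf M})$ be the set of universal Horn sentences true in $\widetilde{\mathbf M}$, that is, universally quantified sentences of the form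
\[
\varphi_1\wedge\dots\wedge\varphi_n\to\psi\qquad\text{or}\qquad \neg(\varphi_1\wedge\dots\wedge\varphi_n)
\]
with $\varphi_i,\psi$ atomic; for a total algebra the atomic formulas are equations. The topology plays no role in these sentences. Every member of $\mathcal Q_{\mathcal T}(\widetilde{\mathbf M})$ is a Boolean structure satisfying $\mathrm{Th}_{uH}(\widetilde{\mathbf M})$. The structure $\widetilde{\mathbf M}$ is \emph{standard} if the converse holds: every Boolean structure of its type that satisfies $\mathrm{Th}_{uH}(\widetilde{\mathbf M})$ is in $\mathcal Q_{\mathcal T}(\widetilde{\mathbf M})$.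

What does this condition measure? The next lemma shows that it is about replacing homomorphisms by continuous homomorphisms.

\begin{lemma}\label{lem:sep}
Let $\widetilde{\mathbf M}$ be a finite total algebra with algebraic reduct $\mathbf N$.
\begin{enumerate}
\item[(i)] For an algebra $\mathbf Y$ the following are equivalent: $\mathbf Y$ satisfies $\mathrm{Th}_{uH}(\widetilde{\mathbf M})$; $\mathbf Y\in\mathbb{ISP}^+\mathbf N$; there is a homomorphism $\mathbf Y\to\mathbf N$, and such homomorphisms separate the points of $\mathbf Y$.
\item[(ii)] A Boolean structure $\mathbf X$ is in $\mathcal Q_{\mathcal T}(\widetilde{\mathbf M})$ if and only if there is a continuous homomorphism $\mathbf X\to\widetilde{\mathbf M}$, and such homomorphisms separate the points of $\mathbf X$.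
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The last two conditions are equivalent: coordinate projections of a non-zero power are homomorphisms, and conversely the evaluation map embeds $\mathbf Y$ into $\mathbf N^H$, where $H\neq\emptyset$ is the set of homomorphisms $\mathbf Y\to\mathbf N$. A universal Horn sentence true in $\mathbf N$ is true in each $\mathbf N^S$ with $S\ne\emptyset$, since equations hold coordinatewise (the form $\neg(\varphi_1\wedge\dots\wedge\varphi_n)$ needs a coordinate to exist), and it passes to subalgebras.

Now let $\mathbf Y$ satisfy $\mathrm{Th}_{uH}(\widetilde{\mathbf M})$ and let $x\ne y$ in $Y$. Let $\Delta$ be a finite set of true statements $f(y_1,\dots,y_n)=y_0$ about elements of $\mathbf Y$, with $f$ a basic operation. The set of maps $g\in M^Y$ with $g(x)\ne g(y)$ and $f(g(y_1),\dots,g(y_n))=g(y_0)$ for all statements in $\Delta$ is closed in the compact space $M^Y$. It is not empty: otherwise, reading elements as variables, $\mathbf N$ would satisfy $\bigwedge\Delta\wedge x=x\to x=y$, which is violated in $\mathbf Y$. As $\Delta$ varies, these sets are directed downward, so they have a common member, which is a homomorphism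 separating $x$ and $y$. Dropping the condition $g(x)\neq g(y)$ and using the sentences $\neg\bigwedge\Delta$ for $\Delta\ne\emptyset$, one gets in the same way that some homomorphism exists.

(ii) Projections are continuous. Conversely, let $H\neq\emptyset$ be the set of continuous homomorphisms $\mathbf X\to\widetilde{\mathbf M}$. The evaluation map $\mathbf X\to\widetilde{\mathbf M}^H$ is then a continuous injective homomorphism from a compact space to a Hausdorff space. So its image is closed, it is a homeomorphism onto its image, and hence it is an isomorphism onto a closed subalgebra.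
\end{proof}

The homomorphisms found in (i) come from a compactness argument and may be discontinuous. Standardness says that whenever the homomorphisms of a Boolean structure into $\mathbf N$ exist and separate points, the continuous ones do so too.

\begin{example}\label{ex:chain}
The following structure, which is not an algebra, shows how standardness can fail. Take $\{0,1\}$ with the relation $0\le 1$. Its universal Horn sentences hold in a structure $\langle V;\le\rangle$ exactly when $\langle V;\le\rangle$ is a partially ordered set. Indeed the axioms of partial orders are Horn sentences, and every non-empty poset embeds in the power $\{0,1\}^V$ by means of the principal up-sets ${\uparrow}v=\{w:w\ge v\}$. So the Boolean models are the Boolean spaces $W$ with a closed partial order. The topological quasi-variety consists of those $W$ in which for $v\not\le w$ there is a continuous order-preserving $\varphi:W\to\{0,1\}$ with $\varphi(v)=1$, $\varphi(w)=0$; that is, of the \emph{Priestley spaces}: whenever $v\not\le w$, some clopen up-set contains $v$ and not $w$. A closed order on a Boolean space need not have this property; an example of Stralka \cite{Stralka}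 is verified in Lemma~\ref{lem:stralka}. So the two-element chain is not standard.
\end{example}

\subsection{Strong dualities}

Let $\underline{\mathbf M}$ be a finite algebra on the same set $M$, and let $\mathcal A=\mathbb{ISP}\,\underline{\mathbf M}$ be the quasi-variety it generates; here the empty power, a one-element algebra, is included. The total algebra $\widetilde{\mathbf M}$ is \emph{compatible} with $\underline{\mathbf M}$ if every operation of $\widetilde{\mathbf M}$ is a homomorphism $\underline{\mathbf M}^n\to\underline{\mathbf M}$; in other words, the operations of the two algebras commute with each other. Let $\mathcal X=\mathcal Q_{\mathcal T}(\widetilde{\mathbf M})$. For $\mathbf A\in\mathcal A$ and $\mathbf X\in\mathcal X$, compatibility ensures that the hom-sets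
\[
D(\mathbf A)=\mathcal A(\mathbf A,\underline{\mathbf M})\le\widetilde{\mathbf M}^A,\qquad
E(\mathbf X)=\mathcal X(\mathbf X,\widetilde{\mathbf M})\le\underline{\mathbf M}^X
\]
are subalgebras, the first of them closed because each homomorphism condition involves finitely many coordinates. There are evaluation maps $e_{\mathbf A}:\mathbf A\to ED(\mathbf A)$, $e_{\mathbf A}(a)(x)=x(a)$, and $\varepsilon_{\mathbf X}:\mathbf X\to DE(\mathbf X)$, $\varepsilon_{\mathbf X}(x)(\alpha)=\alpha(x)$. One says that $\widetilde{\mathbf M}$ \emph{dualizes} $\underline{\mathbf M}$ if every $e_{\mathbf A}$ is an isomorphism; that it \emph{fully dualizes} $\underline{\mathbf M}$ if moreover every $\varepsilon_{\mathbf X}$ is an isomorphism; and that it \emph{strongly dualizes} $\underline{\mathbf M}$ if moreover $\widetilde{\mathbf M}$ is injective in $\mathcal X$, i.e.\ every morphism to $\widetilde{\mathbf M}$ from a closed substructure of some $\mathbf Y\in\mathcal X$ extends to $\mathbf Y$.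

Problem 3.10 of \cite{CDHPT} asks: \emph{if $\widetilde{\mathbf M}$ is a total algebra strongly dualizing some algebra, must it be standard?}

The obstruction in Example~\ref{ex:chain} is an order relation, and a total algebra has no relations. Moreover, injectivity provides homomorphisms in abundance, and Theorem~\ref{thm:C} below says that it does give standardness if quotients behave well. So one might guess that the answer is yes. It is no.

\subsection{Results}

\begin{theorem}\label{thm:A}
Let $M=\{0,1,e,s,t\}$ and define $\lambda,\rho:M\to\{0,1\}\subseteq M$ by
\[
\begin{array}{c|ccccc}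
p&0&e&1&s&t\\\hline
(\lambda(p),\rho(p))&(0,0)&(0,1)&(1,1)&(1,0)&(1,0)
\end{array}
\]
For $(i,j)\in\{0,1\}^2$ with $(i,j)\ne(1,0)$ let $\langle i,j\rangle$ be the unique $p\in\{0,e,1\}$ with $(\lambda(p),\rho(p))=(i,j)$. Put
\[
\sigma(p,q)=\begin{cases}\langle\lambda(p),\rho(q)\rangle&\text{if }(\lambda(p),\rho(q))\ne(1,0),\\ s&\text{otherwise,}\end{cases}
\quad
\tau(p,q)=\begin{cases}\langle\lambda(p),\rho(q)\rangle&\text{if }(\lambda(p),\rho(q))\ne(1,0),\\ t&\text{otherwise.}\end{cases}
\]
Then the total algebra $\widetilde{\mathbf M}=\langle M;\lambda,\rho,\sigma,\tau,\mathcal T\rangle$ strongly dualizes an algebra $\underline{\mathbf M}$, but it is not standard.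
\end{theorem}

\begin{theorem}\label{thm:B}
Let $\widetilde{\mathbf M}$ be the total algebra of Theorem~\ref{thm:A}.
\begin{enumerate}
\item[(1)] The algebra $\underline{\mathbf M}$ can be chosen of finite type and with a majority term.
\item[(2)] There are Boolean structures $\mathbf X$ and $\mathbf X'$ with isomorphic algebraic reducts, both satisfying $\mathrm{Th}_{uH}(\widetilde{\mathbf M})$, such that $\mathbf X'\in\mathcal Q_{\mathcal T}(\widetilde{\mathbf M})$ and $\mathbf X\notin\mathcal Q_{\mathcal T}(\widetilde{\mathbf M})$. Hence $\mathcal Q_{\mathcal T}(\widetilde{\mathbf M})$ cannot be singled out among Boolean structures by any isomorphism-invariant property of the algebraic reduct, in particular not by any set of first-order or higher-order sentences that do not mention the topology.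
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:C}
Let $\widetilde{\mathbf M}$ be a finite total algebra strongly dualizing some algebra, and let $\mathbf N$ be its algebraic reduct. If every homomorphic image with at least two elements of a member of $\mathbb{ISP}^+\mathbf N$ is again in $\mathbb{ISP}^+\mathbf N$, then $\widetilde{\mathbf M}$ is standard.
\end{theorem}

\paragraph{The idea.} We hide the order of Example~\ref{ex:chain} inside a total algebra, as the set where two operations agree. From a poset $W$ we form an algebra $P(W)$ whose elements are directed edges between the points of $W$. For each pair $(v,w)$ there are two marked edges from $v$ to $w$, produced by the operations $\sigma$ and $\tau$, and they coincide exactly when $v\le w$. The algebra of Theorem~\ref{thm:A} is $\mathbf N=P(\{0<1\})$, and a homomorphism $P(W)\to\mathbf N$ can keep the two marked edges over $v\not\le w$ apart only by sending $v$ to $1$ and $w$ to $0$. Thus separating points of $P(W)$ by continuous homomorphisms is the same as separating points of $W$ by clopen up-sets, and the failure of the Priestley property carries over.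

It remains to see that the algebra so obtained takes part in a strong duality. Two facts about subalgebras of finite powers of $\mathbf N$ suffice: homomorphisms into $\mathbf N$ extend, and subalgebras are solution sets of equations between homomorphisms. Both are proved by manipulating up-sets in Section~\ref{sec:edge}, and the strong duality is derived from them in Section~\ref{sec:duality}. Section~\ref{sec:failure} proves that $\widetilde{\mathbf M}$ is not standard, together with Theorem~\ref{thm:B}(2). Theorem~\ref{thm:B}(1) is proved in Section~\ref{sec:finite}, and Theorem~\ref{thm:C} in Section~\ref{sec:C}, which does not depend on Sections~\ref{sec:edge}--\ref{sec:finite}, except in the closing remark.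

\section{Edge algebras}\label{sec:edge}

From now until the end of Section~\ref{sec:finite}, except in Proposition~\ref{prop:strong} and its proof, $\mathbf N=\langle M;\lambda,\rho,\sigma,\tau\rangle$ is the five-element algebra of Theorem~\ref{thm:A}.

\subsection{Posets with doubled non-relations}

Subalgebras of powers of $\mathbf N$ are easiest to handle in terms of a short list of laws.

\begin{definition}
An \emph{edge algebra} is an algebra $\mathbf Y=\langle Y;\lambda,\rho,\sigma,\tau\rangle$ satisfying the following quasi-identities.
\begin{enumerate}
\item[(E1)] $\lambda\lambda x=\lambda x$, \ $\rho\lambda x=\lambda x$, \ $\lambda\rho x=\rho x$, \ $\rho\rho x=\rho x$.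
\item[(E2)] $\sigma(x,y)=\sigma(\lambda x,\rho y)$, \ $\tau(x,y)=\tau(\lambda x,\rho y)$.
\item[(E3)] $\lambda\sigma(x,y)=\lambda x=\lambda\tau(x,y)$, \ $\rho\sigma(x,y)=\rho y=\rho\tau(x,y)$.
\item[(E4)] $\sigma(\lambda x,\lambda x)=\lambda x=\tau(\lambda x,\lambda x)$.
\item[(E5)] $\sigma(\lambda x,\lambda y)=\tau(\lambda x,\lambda y)\wedge\sigma(\lambda y,\lambda x)=\tau(\lambda y,\lambda x)\to\lambda x=\lambda y$;\\
$\sigma(\lambda x,\lambda y)=\tau(\lambda x,\lambda y)\wedge\sigma(\lambda y,\lambda z)=\tau(\lambda y,\lambda z)\to\sigma(\lambda x,\lambda z)=\tau(\lambda x,\lambda z)$.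
\item[(E6)] $\sigma(x,x)=\tau(x,x)\to x=\sigma(x,x)$.
\end{enumerate}
\end{definition}

By (E1), the sets $\lambda(Y)$, $\rho(Y)$, $\{v:\lambda v=v\}$ and $\{v:\rho v=v\}$ are equal. We call this set $V(\mathbf Y)$ and its elements \emph{vertices}. An element $y$ with $\lambda y=v$ and $\rho y=w$ is called an \emph{edge from $v$ to $w$}, written $y:v\to w$; a vertex $v$ is an edge $v\to v$. For vertices put
\[
v\le w\quad\Longleftrightarrow\quad\sigma(v,w)=\tau(v,w).
\]
This is a partial order on $V(\mathbf Y)$: reflexivity is (E4), antisymmetry and transitivity are (E5). By (E3), $\sigma(v,w)$ and $\tau(v,w)$ are edges from $v$ to $w$; we call them the \emph{marked} edges from $v$ to $w$. Since an edge determines its endpoints, an edge $v\to w$ can be of the form $\sigma(v',w')$ or $\tau(v',w')$ with vertices $v',w'$ only if $v'=v$ and $w'=w$.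

\begin{lemma}\label{lem:picture}
\begin{enumerate}
\item[(i)] Let $v,w$ be vertices of an edge algebra. If $v\le w$, there is exactly one edge $v\to w$. If $v\not\le w$, the two marked edges $v\to w$ are distinct.
\item[(ii)] Conversely, let $V$ be a poset and for $v,w\in V$ let $E(v,w)$ be a set with elements $\sigma_{vw},\tau_{vw}$ such that $\sigma_{vw}=\tau_{vw}$ if and only if $v\le w$, and $E(v,w)=\{\sigma_{vw}\}$ in that case. On the disjoint union $Y$ of all $E(v,w)$ put, for $y\in E(v,w)$ and $y'\in E(v',w')$,
\[
\lambda y=\sigma_{vv},\quad\rho y=\sigma_{ww},\quad\sigma(y,y')=\sigma_{vw'},\quad\tau(y,y')=\tau_{vw'}.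
\]
This is an edge algebra, and $v\mapsto\sigma_{vv}$ is an isomorphism of $V$ onto its poset of vertices.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $v\le w$ and $y:v\to w$. By (E2), $\sigma(y,y)=\sigma(v,w)=\tau(v,w)=\tau(y,y)$, so $y=\sigma(y,y)=\sigma(v,w)$ by (E6). The second statement is the definition of $\le$.

(ii) Let $y\in E(v,w)$, $y'\in E(v',w')$. Both $\lambda$ and $\rho$ fix each $\sigma_{uu}$, which gives (E1), and the vertices are the elements $\sigma_{uu}$. Both sides of $\sigma(y,y')=\sigma(\lambda y,\rho y')$ are $\sigma_{vw'}$, and likewise for $\tau$; this is (E2). As $\sigma_{vw'},\tau_{vw'}\in E(v,w')$, we get (E3). Next, $\sigma(\sigma_{vv},\sigma_{vv})=\sigma_{vv}=\tau_{vv}=\tau(\sigma_{vv},\sigma_{vv})$ gives (E4). Since $\sigma(\sigma_{vv},\sigma_{ww})=\sigma_{vw}$ and $\tau(\sigma_{vv},\sigma_{ww})=\tau_{vw}$, the relation tested in (E5) is the order of $V$. Finally, $\sigma(y,y)=\tau(y,y)$ means $v\le w$, and then $y=\sigma_{vw}=\sigma(y,y)$, as required in (E6).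
\end{proof}

So an edge algebra is a poset together with sets of edges: one edge over each related pair, and at least two edges over each unrelated pair, two of them marked. For a poset $W$ let $P(W)$ be the smallest choice: the only edges $v\to w$ are the marked ones, $[v,w]_s=\sigma_{vw}$ and $[v,w]_t=\tau_{vw}$, so that $[v,w]_s=[v,w]_t$ if and only if $v\le w$. Then
\[
\mathbf N=P(\{0<1\})\quad\text{with}\quad 0=[0,0]_s,\ e=[0,1]_s,\ 1=[1,1]_s,\ s=[1,0]_s,\ t=[1,0]_t,
\]
because in Theorem~\ref{thm:A} both $\sigma(p,q)$ and $\tau(p,q)$ are marked edges from $\lambda(p)$ to $\rho(q)$; see Figure~\ref{fig:N}. In particular $\mathbf N$ is an edge algebra. The laws (E1)--(E6) are quasi-identities, so \emph{every algebra in $\mathbb{ISP}^+\mathbf N$ is an edge algebra}. Unmarked edges do occur: in $\mathbf N^2$ the element $(s,t)$ is an edge from $(1,1)$ to $(0,0)$, where the marked edges are $(s,s)$ and $(t,t)$.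

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth]
\node[circle,draw,inner sep=2.5pt] (a) at (0,0) {$0$};
\node[circle,draw,inner sep=2.5pt] (b) at (4,0) {$1$};
\draw[->] (a) -- node[above] {$e$} (b);
\draw[->] (b) to[bend left=30] node[fill=white,inner sep=1.5pt] {$s$} (a);
\draw[->] (b) to[bend left=65] node[fill=white,inner sep=1.5pt] {$t$} (a);
\end{tikzpicture}
\caption{The algebra $\mathbf N$. Each element $p$ is an edge from $\lambda(p)$ to $\rho(p)$; the vertices $0$ and $1$ are themselves edges, namely loops, which are not drawn. Given $p$ and $q$, the operations $\sigma$ and $\tau$ return an edge from $\lambda(p)$ to $\rho(q)$. There is only one such edge unless $(\lambda(p),\rho(q))=(1,0)$; in that case $\sigma$ returns $s$ and $\tau$ returns $t$.}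
\label{fig:N}
\end{figure}

\begin{example}\label{ex:small}
Let $W=\{v,w\}$ be a two-element antichain. Then $P(W)$ has six elements: the vertices, which we again call $v$ and $w$, two edges $v\to w$ and two edges $w\to v$. A homomorphism $h:P(W)\to\mathbf N$ is determined by $h(v),h(w)\in\{0,1\}$, because every edge is obtained from the vertices by $\sigma$ or $\tau$. If $h(v)=h(w)=i$, then $h$ is constant with value $i$. If $h(v)=1$ and $h(w)=0$, then the marked edges $\sigma(v,w)$ and $\tau(v,w)$ are sent to $s$ and $t$, and both edges $w\to v$ to $e$. The case $h(v)=0$, $h(w)=1$ is symmetric. All four maps are indeed homomorphisms, as can be checked directly or with Lemma~\ref{lem:hom} below, and \emph{just one of them separates the two edges $v\to w$}: the one with $h(v)=1$, $h(w)=0$, whose up-set $h^{-1}(1)\cap W=\{v\}$ contains $v$ and not $w$. The whole paper rests on this observation.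
\end{example}

\subsection{Homomorphisms into $\mathbf N$}

Let $\mathbf Y$ be an edge algebra and let $\varphi:V(\mathbf Y)\to\{0,1\}$ be order-preserving. We say that $\varphi$ \emph{reverses} an edge $y:v\to w$ if $\varphi(v)=1$ and $\varphi(w)=0$, and we write $F_\varphi$ for the set of reversed edges. If $y:v\to w$ is reversed, then $v\not\le w$. A labeling $\chi:F_\varphi\to\{s,t\}$ is \emph{admissible} if
\[
\chi(\sigma(v,w))=s\quad\text{and}\quad\chi(\tau(v,w))=t\qquad\text{whenever }v,w\in V(\mathbf Y),\ \varphi(v)=1,\ \varphi(w)=0 .
\]
Thus the labels of the marked reversed edges are prescribed, and those of the unmarked reversed edges are arbitrary. The requirements do not conflict: if $\varphi(v)=1$ and $\varphi(w)=0$, then $v\not\le w$, so $\sigma(v,w)\ne\tau(v,w)$, and as edges determine their endpoints, $\sigma(v,w)$ is not in $\tau(V(\mathbf Y)\times V(\mathbf Y))$ at all. Consequently the \emph{default labeling} $\chi^0_\varphi$, which takes the value $t$ on reversed edges in $\tau(V(\mathbf Y)\times V(\mathbf Y))$ and $s$ on all other reversed edges, is admissible. For $\varphi$ order-preserving and $\chi$ admissible, put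
\[
h_{\varphi,\chi}(y)=\begin{cases}\chi(y)&\text{if }y\in F_\varphi,\\ \langle\varphi(\lambda y),\varphi(\rho y)\rangle&\text{otherwise.}\end{cases}
\]

\begin{lemma}\label{lem:hom}
Let $\mathbf Y$ be an edge algebra. Each $h_{\varphi,\chi}$ with $\varphi$ order-preserving and $\chi$ admissible is a homomorphism $\mathbf Y\to\mathbf N$ whose restriction to $V(\mathbf Y)$ is $\varphi$. Every homomorphism $h:\mathbf Y\to\mathbf N$ is of this form, with $\varphi=h|_{V(\mathbf Y)}$ and $\chi=h|_{F_\varphi}$.
\end{lemma}

\begin{proof}
Let $h=h_{\varphi,\chi}$. For all $y\in Y$ we have $\lambda(h(y))=\varphi(\lambda y)$ and $\rho(h(y))=\varphi(\rho y)$: for reversed $y$ because $h(y)\in\{s,t\}$, and otherwise by the definition of $\langle i,j\rangle$. A vertex $v$ is a loop, so it is not reversed, and $h(v)=\langle\varphi(v),\varphi(v)\rangle=\varphi(v)$. Hence $h(\lambda y)=\varphi(\lambda y)=\lambda(h(y))$, and in the same way $h(\rho y)=\rho(h(y))$.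

Let $y,z\in Y$, $v=\lambda y$ and $w=\rho z$. By (E2), $\sigma(y,z)=\sigma(v,w)$, an edge $v\to w$, and $(\lambda(h(y)),\rho(h(z)))=(\varphi(v),\varphi(w))$. If this pair is not $(1,0)$, then $h(\sigma(y,z))=\langle\varphi(v),\varphi(w)\rangle=\sigma(h(y),h(z))$. If it is $(1,0)$, then $h(\sigma(y,z))=\chi(\sigma(v,w))=s=\sigma(h(y),h(z))$ by admissibility. Replacing $\sigma,s$ by $\tau,t$ gives the proof for $\tau$.

Conversely, let $h$ be a homomorphism and $\varphi=h|_{V(\mathbf Y)}$. For a vertex $v=\lambda v$ we have $h(v)=\lambda(h(v))\in\{0,1\}$. If $v\le w$, then $\sigma(\varphi(v),\varphi(w))=\tau(\varphi(v),\varphi(w))$, so $(\varphi(v),\varphi(w))\ne(1,0)$; thus $\varphi$ is order-preserving. For $y\in Y$ we have $(\lambda(h(y)),\rho(h(y)))=(\varphi(\lambda y),\varphi(\rho y))$. If $y$ is not reversed, this forces $h(y)=\langle\varphi(\lambda y),\varphi(\rho y)\rangle$. If $y$ is reversed, then $h(y)\in\{s,t\}$. Finally, if $\varphi(v)=1$ and $\varphi(w)=0$, then $h(\sigma(v,w))=\sigma(1,0)=s$ and $h(\tau(v,w))=\tau(1,0)=t$, so $h|_{F_\varphi}$ is admissible.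
\end{proof}

A homomorphism into $\mathbf N$ is thus an up-set of vertices together with free choices on unmarked reversed edges. The next three lemmas say how to choose these data.

\begin{lemma}[Extension]\label{lem:ext}
If $\mathbf Y$ is an edge algebra and $\mathbf Z\le\mathbf Y$ is a possibly empty subalgebra, every homomorphism $h:\mathbf Z\to\mathbf N$ extends to a homomorphism $\mathbf Y\to\mathbf N$.
\end{lemma}

\begin{proof}
$\mathbf Z$ is an edge algebra with $V(\mathbf Z)=V(\mathbf Y)\cap Z$, ordered as a subset of $V(\mathbf Y)$. Let $\varphi_0=h|_{V(\mathbf Z)}$, and put $\varphi(v)=1$ if and only if $v\ge z$ for some $z\in V(\mathbf Z)$ with $\varphi_0(z)=1$. By transitivity $\varphi$ is order-preserving, and since $\varphi_0$ is order-preserving, $\varphi$ extends $\varphi_0$. Hence an edge in $Z$ is reversed by $\varphi$ if and only if it is reversed by $\varphi_0$; by Lemma~\ref{lem:hom} for $\mathbf Z$, the map $h$ takes values in $\{s,t\}$ on these edges. Define $\chi$ on $F_\varphi$ to be $h$ on $F_\varphi\cap Z$ and $\chi^0_\varphi$ on $F_\varphi\setminus Z$.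

This labeling is admissible. Indeed, let $\varphi(v)=1$ and $\varphi(w)=0$. If $\sigma(v,w)\in Z$, then also $v=\lambda\sigma(v,w)\in Z$ and $w=\rho\sigma(v,w)\in Z$, so $h(\sigma(v,w))=\sigma(1,0)=s$; and if $\tau(v,w)\in Z$, then likewise $v,w\in Z$ and $h(\tau(v,w))=\tau(1,0)=t$. Outside $Z$ the default labeling satisfies the requirements. By Lemma~\ref{lem:hom}, $h_{\varphi,\chi}$ is a homomorphism $\mathbf Y\to\mathbf N$. It extends $h$, since by the same lemma for $\mathbf Z$ we have $h=h_{\varphi_0,\chi|_{F_{\varphi_0}}}$.
\end{proof}

\begin{lemma}[Regularity]\label{lem:reg}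
If $\mathbf Y$ is an edge algebra, $\mathbf Z\le\mathbf Y$ is a possibly empty subalgebra and $y\in Y\setminus Z$, there are homomorphisms $h,h':\mathbf Y\to\mathbf N$ with $h|_Z=h'|_Z$ and $h(y)\neq h'(y)$.
\end{lemma}

\begin{proof}
Either an endpoint of $y$ is missing from $Z$, and we can move the up-set there; or both endpoints are in $Z$, and then $y$ must be an unmarked edge whose label we can change.

\emph{Case 1: some $v\in\{\lambda y,\rho y\}$ is not in $Z$.} Let $\varphi$ and $\varphi'$ be the indicator functions of ${\uparrow}v$ and ${\uparrow}v\setminus\{v\}$. Both sets are up-sets; for the second this is antisymmetry, since $v\le w\le v$ would give $w=v$. The functions differ only at $v\notin Z$. Let $h=h_{\varphi,\chi^0_\varphi}$ and $h'=h_{\varphi',\chi^0_{\varphi'}}$. If $p\in Z$, then $\varphi$ and $\varphi'$ agree at $\lambda p,\rho p\in Z$, so $p$ is reversed by both or by neither; in either case $h(p)=h'(p)$, because the default label does not depend on the function. But $\lambda(h(y))=\varphi(\lambda y)$, $\rho(h(y))=\varphi(\rho y)$, and the same holds for $h',\varphi'$; as $v$ is $\lambda y$ or $\rho y$, we get $h(y)\ne h'(y)$.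

\emph{Case 2: $a=\lambda y$ and $b=\rho y$ are in $Z$.} Then $\sigma(a,b)$ and $\tau(a,b)$ are in $Z$, so $y$ is not a marked edge. In particular there is more than one edge $a\to b$, and $a\not\le b$ by Lemma~\ref{lem:picture}(i). Let $\varphi$ be the indicator function of ${\uparrow}a$. Then $\varphi(a)=1$ and $\varphi(b)=0$, so $y$ is reversed. Changing $\chi^0_\varphi$ at the unmarked edge $y$ leaves it admissible, so the labelings that agree with $\chi^0_\varphi$ off $y$ and take the values $s$ and $t$ at $y$ give homomorphisms $h$ and $h'$ that differ only at $y\notin Z$.
\end{proof}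

\begin{lemma}\label{lem:class}
$\mathbb{ISP}^+\mathbf N$ is exactly the class of edge algebras. Hence every edge algebra satisfies $\mathrm{Th}_{uH}(\widetilde{\mathbf M})$.
\end{lemma}

\begin{proof}
We saw that algebras in $\mathbb{ISP}^+\mathbf N$ are edge algebras. Let $\mathbf Y$ be an edge algebra. The constant map $0$ is a homomorphism $\mathbf Y\to\mathbf N$, so by Lemma~\ref{lem:sep}(i) it is enough to separate $y\ne y'$ in $Y$ by a homomorphism to $\mathbf N$.

Suppose first that $\lambda y\ne\lambda y'$ or $\rho y\ne\rho y'$. By antisymmetry one of the two distinct vertices in question, call it $v$, is not below the other. Let $\varphi$ be the indicator function of ${\uparrow}v$; it takes different values at these vertices, and so $h_{\varphi,\chi^0_\varphi}$ takes values at $y$ and $y'$ that are distinguished by $\lambda$ or by $\rho$.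

Otherwise $y$ and $y'$ are distinct edges $a\to b$, so $a\not\le b$ by Lemma~\ref{lem:picture}(i). With $\varphi$ the indicator function of ${\uparrow}a$, both are reversed. The only constraints on the labels of edges $a\to b$ are that $\sigma(a,b)$ gets $s$ and $\tau(a,b)$ gets $t$, so some admissible $\chi$ has $\chi(y)\ne\chi(y')$.
\end{proof}

\section{The strong duality}\label{sec:duality}

Extension and regularity in finite powers are all that is needed for a strong duality, if we take for $\underline{\mathbf M}$ the algebra with as many operations as compatibility permits. We state this for a general $\mathbf N$.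

\begin{proposition}\label{prop:strong}
Let $\mathbf N$ be a finite algebra on $M$ that has a one-element subalgebra. For $n\ge0$ let $C_n$ be the set of all homomorphisms $\mathbf N^n\to\mathbf N$. Suppose that for all $n\ge1$ and all (possibly empty) subalgebras $\mathbf Z\le\mathbf N^n$:
\begin{enumerate}
\item[(I)] every homomorphism $\mathbf Z\to\mathbf N$ extends to a member of $C_n$;
\item[(R)] for every $y\in M^n\setminus Z$ there are $a,b\in C_n$ that agree on $Z$ and satisfy $a(y)\ne b(y)$.
\end{enumerate}
Then $\widetilde{\mathbf M}=\langle\mathbf N,\mathcal T\rangle$ strongly dualizes $\underline{\mathbf M}=\langle M;\bigcup_{n\ge0}C_n\rangle$.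
\end{proposition}

Condition (I) will make $\widetilde{\mathbf M}$ injective and the maps $e_{\mathbf A}$ surjective; together with (R) it will make the maps $\varepsilon_{\mathbf X}$ surjective.

\begin{proof}
The members of $C_n$ commute with the operations of $\mathbf N$, so $\widetilde{\mathbf M}$ is compatible with $\underline{\mathbf M}$. The set $C_0$ consists of the $c\in M$ for which $\{c\}$ is a subalgebra of $\mathbf N$. It is not empty, so all algebras in $\mathcal A=\mathbb{ISP}\,\underline{\mathbf M}$ are non-empty. Let $S\neq\emptyset$, and let $\mathbf X\le\widetilde{\mathbf M}^S$ be a closed substructure; write $\pi_T$ for the restriction map $x\mapsto x|_T$ and $\pi_i$ for the coordinate projections.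

\emph{Claim A. For every morphism $\alpha:\mathbf X\to\widetilde{\mathbf M}$ there are a finite non-empty $T\subseteq S$ and a homomorphism $a:\mathbf N^T\to\mathbf N$ with $\alpha(x)=a(x|_T)$ for all $x\in X$.} If $X=\emptyset$, take any $T$ and any projection. Otherwise each of the finitely many sets $\alpha^{-1}(m)$ is clopen in the compact set $X$, hence a finite union of sets that are determined by finitely many coordinates. So there is a finite non-empty $T$ such that $\alpha(x)$ depends only on $x|_T$, and $\alpha$ induces a map $\pi_T(X)\to M$. As $\pi_T:\mathbf X\to\pi_T(\mathbf X)$ is a surjective homomorphism of total algebras, the induced map is a homomorphism. Extend it by (I).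

\emph{Claim B. If $y\in M^S\setminus X$, there are a finite non-empty $T\subseteq S$ and homomorphisms $a,b:\mathbf N^T\to\mathbf N$ with $a(x|_T)=b(x|_T)$ for all $x\in X$ and $a(y|_T)\ne b(y|_T)$.} As $X$ is closed, $y|_T\notin\pi_T(X)$ for some finite non-empty $T$. Apply (R) to $\pi_T(\mathbf X)\le\mathbf N^T$.

\emph{Injectivity.} Let $\mathbf X$ be a closed substructure of $\mathbf Y\in\mathcal X$; we may assume that $\mathbf Y$ is a closed substructure of $\widetilde{\mathbf M}^S$. By Claim A, a morphism $\alpha:\mathbf X\to\widetilde{\mathbf M}$ has the form $a\circ\pi_T|_X$, and $a\circ\pi_T|_Y$ is a morphism extending it.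

\emph{Duality.} Let $\mathbf A\in\mathcal A$. Homomorphisms to $\underline{\mathbf M}$ separate the points of $\mathbf A$, so $e_{\mathbf A}$ is an embedding. Let $\alpha:D(\mathbf A)\to\widetilde{\mathbf M}$ be a morphism. Since $A\ne\emptyset$ and $D(\mathbf A)$ is a closed substructure of $\widetilde{\mathbf M}^A$, Claim A gives $a_1,\dots,a_n\in A$ and $f\in C_n$ with
\[
\alpha(x)=f(x(a_1),\dots,x(a_n))=x\bigl(f^{\mathbf A}(a_1,\dots,a_n)\bigr)\qquad\text{for all }x\in D(\mathbf A),
\]
where the second equation holds because $f$ is an operation of $\underline{\mathbf M}$ and $x$ is a homomorphism. So $\alpha=e_{\mathbf A}(f^{\mathbf A}(a_1,\dots,a_n))$, and $e_{\mathbf A}$ is an isomorphism. This includes the case $D(\mathbf A)=\emptyset$.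

\emph{Full duality.} Let $\mathbf X\in\mathcal X$, without loss of generality a closed substructure of $\widetilde{\mathbf M}^S$ with $S\neq\emptyset$. The map $\varepsilon_{\mathbf X}$ is a continuous homomorphism, and it is injective because the projections $\pi_i|_X$ are in $E(\mathbf X)$. To prove that it is surjective, let $u\in DE(\mathbf X)$, and define $y\in M^S$ by $y(i)=u(\pi_i|_X)$. If $y\notin X$, take $T,a,b$ from Claim B. The operations of $E(\mathbf X)$ are pointwise, so $a\bigl((\pi_i|_X)_{i\in T}\bigr)=b\bigl((\pi_i|_X)_{i\in T}\bigr)$ in $E(\mathbf X)$, and applying $u$ gives $a(y|_T)=b(y|_T)$, a contradiction. So $y\in X$. (For $X=\emptyset$ this shows that $DE(\mathbf X)=\emptyset$.) Now let $\alpha\in E(\mathbf X)$. By Claim A, $\alpha=a\bigl((\pi_i|_X)_{i\in T}\bigr)$ for some $T$ and $a$, and therefore $u(\alpha)=a(y|_T)=\alpha(y)$. Hence $u=\varepsilon_{\mathbf X}(y)$. Being a continuous bijection between compact Hausdorff spaces, $\varepsilon_{\mathbf X}$ is a homeomorphism; being a bijective homomorphism of total algebras, it is an isomorphism.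
\end{proof}

\begin{remark}
Totality is used in Claim A and in the last step. In the presence of relations, a map induced on $\pi_T(X)$ need not be a morphism, since the relation that $\pi_T(X)$ inherits from the power can be larger than the image of the relation of $\mathbf X$: in $\{0<1\}^2$ the antichain $\{(0,1),(1,0)\}$ projects onto a chain.
\end{remark}

For our five-element $\mathbf N$, the powers $\mathbf N^n$ are edge algebras, so Lemmas~\ref{lem:ext} and~\ref{lem:reg} give (I) and (R). The one-element subalgebras of $\mathbf N$ are $\{0\}$ and $\{1\}$, so $C_0=\{0,1\}$. Proposition~\ref{prop:strong} yields that \emph{$\widetilde{\mathbf M}$ strongly dualizes $\underline{\mathbf M}=\langle M;\bigcup_nC_n\rangle$}. This is the first half of Theorem~\ref{thm:A}.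

\section{Failure of standardness}\label{sec:failure}

\subsection{A topology on $P(W)$}

Let $W$ be a Boolean space with a partial order that is closed in $W^2$. Then $P(W)$ is the quotient of $K=W^2\times\{s,t\}$ that identifies $(v,w,s)$ with $(v,w,t)$ exactly when $v\le w$; we give it the quotient topology.

\begin{lemma}\label{lem:boolean}
Let $W$ be a Boolean space with a closed partial order. Then $P(W)$ is a Boolean structure satisfying $\mathrm{Th}_{uH}(\widetilde{\mathbf M})$.
\end{lemma}

\begin{proof}
$P(W)$ is an edge algebra by Lemma~\ref{lem:picture}(ii), so the Horn sentences hold by Lemma~\ref{lem:class}. It is compact as a quotient of $K$. Distinct points $[v,w]_c$ and $[v',w']_{c'}$ are separated by clopen sets, as follows. If $(v,w)\ne(v',w')$, take a clopen $U\subseteq W^2$ containing just one of these pairs; $U\times\{s,t\}$ is clopen and saturated (a union of classes). If the pairs are equal, then $c\ne c'$ and $v\not\le w$. As the order is closed, there is a clopen $U\subseteq W^2$ that contains $(v,w)$ and contains no related pair. No points of $U\times\{s,t\}$ are identified, so $U\times\{s\}$ is clopen and saturated. Hence $P(W)$ is a Boolean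 space.

The operations
\[
\lambda[v,w]_c=[v,v]_s,\ \ \rho[v,w]_c=[w,w]_s,\ \ \sigma([v,w]_c,[v',w']_{c'})=[v,w']_s,\ \ \tau([v,w]_c,[v',w']_{c'})=[v,w']_t
\]
lift to continuous maps $K\to P(W)$ and $K\times K\to P(W)$. Now $K\to P(W)$ and $K\times K\to P(W)^2$ are continuous surjections between compact Hausdorff spaces, hence quotient maps, so the operations are continuous.
\end{proof}

\begin{proposition}\label{prop:priestley}
Let $W$ be a Boolean space with a closed partial order. Then $P(W)\in\mathcal Q_{\mathcal T}(\widetilde{\mathbf M})$ if and only if $W$ is a Priestley space.
\end{proposition}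

\begin{proof}
We use Lemma~\ref{lem:sep}(ii). Let $P(W)\in\mathcal Q_{\mathcal T}(\widetilde{\mathbf M})$ and $v\not\le w$. Then $[v,w]_s\ne[v,w]_t$, so some continuous homomorphism $h:P(W)\to\widetilde{\mathbf M}$ separates these two points. The map $\varphi(u)=h([u,u]_s)$ is continuous on $W$, and it is order-preserving with values in $\{0,1\}$ by Lemmas~\ref{lem:picture}(ii) and~\ref{lem:hom}. As in Example~\ref{ex:small}, if $(\varphi(v),\varphi(w))\ne(1,0)$, then
\[
h([v,w]_s)=\sigma(\varphi(v),\varphi(w))=\tau(\varphi(v),\varphi(w))=h([v,w]_t),
\]
a contradiction. So $\varphi^{-1}(1)$ is a clopen up-set containing $v$ and not $w$.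

Conversely, let $W$ be a Priestley space. For a clopen up-set $U$ with indicator function $\varphi$, define $h_U([a,b]_c)=c$ if $\varphi(a)=1$ and $\varphi(b)=0$, and $h_U([a,b]_c)=\langle\varphi(a),\varphi(b)\rangle$ otherwise. This is well defined, since in the first case $a\not\le b$. It is one of the homomorphisms of Lemma~\ref{lem:hom}, and it is continuous because its lift to $K$ is determined by $\varphi(a)$, $\varphi(b)$ and $c$ and so is locally constant. At least one such map exists, for instance with $U=W$. Let $[v,w]_c\ne[v',w']_{c'}$. If $v\ne v'$ or $w\neq w'$, then by antisymmetry and the Priestley property some clopen up-set $U$ contains exactly one of the two distinct points, and $\lambda\circ h_U$ or $\rho\circ h_U$ separates. If $v=v'$ and $w=w'$, then $c\ne c'$ and $v\not\le w$; for a clopen up-set $U$ containing $v$ and not $w$ we get the values $c\ne c'$.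
\end{proof}

\subsection{A closed order that is not Priestley}

The following space is due to Stralka \cite{Stralka}. Let $W\subseteq[0,1]$ be the Cantor set. A \emph{gap} is a removed open interval $(x,y)$; its endpoints are in $W$. Put $x\preceq y$ if $x=y$ or if $(x,y)$ is a gap.

\begin{lemma}\label{lem:stralka}
The relation $\preceq$ is a closed partial order on $W$, and $\langle W;\preceq\rangle$ is not a Priestley space: $0\not\preceq1$, but every clopen up-set that contains $0$ also contains $1$.
\end{lemma}

\begin{proof}
A common endpoint of two gaps would be an isolated point of $W$, and there are none; so each point is an endpoint of at most one gap. Hence $\preceq$ is a partial order, consisting of disjoint two-element chains and isolated elements. It is closed: let $x_n\preceq y_n$ and $(x_n,y_n)\to(x,y)$ in $W^2$. If $x_n=y_n$ for infinitely many $n$, then $x=y$. If the endpoints of one gap occur as $x_n,y_n$ for infinitely many $n$, then $x$ and $y$ are the endpoints of this gap, and $x\preceq y$. Otherwise $x_n,y_n$ are the endpoints of a gap for almost all $n$, and each gap occurs only finitely often. Since only finitely many gaps are longer than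 any given positive number, $y_n-x_n\to0$, and $x=y$.

Clearly $0\not\preceq1$. Let $\varphi:W\to\{0,1\}$ be continuous and order-preserving with $\varphi(0)=1$, and let
\[
x=\sup\{c\in W:\varphi=1\text{ on }W\cap[0,c]\}.
\]
Then $x\in W$ and $\varphi=1$ on $W\cap[0,x]$, since $W$ and $\varphi^{-1}(1)$ are closed. Suppose $x<1$. If $x$ is the left endpoint of a gap $(x,x')$, then $x\preceq x'$ gives $\varphi(x')=1$, so $\varphi=1$ on $W\cap[0,x']$, contrary to the choice of $x$. If $x$ is not the left endpoint of a gap, there are points of $W$ arbitrarily close to $x$ on the right. As $\varphi$ is locally constant, $\varphi=1$ on $W\cap[0,c]$ for some $c\in W$ with $c>x$, again a contradiction. Hence $x=1$ and $\varphi(1)=1$.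
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Strong duality was proved in Section~\ref{sec:duality}. Let $W$ be Stralka's space. By Lemma~\ref{lem:boolean}, $P(W)$ is a Boolean structure satisfying $\mathrm{Th}_{uH}(\widetilde{\mathbf M})$. By Proposition~\ref{prop:priestley} and Lemma~\ref{lem:stralka}, it is not in $\mathcal Q_{\mathcal T}(\widetilde{\mathbf M})$. So $\widetilde{\mathbf M}$ is not standard.
\end{proof}

\subsection{A second topology on the same algebra}

The algebraic reduct of $P(W)$ depends only on the poset $W$. To prove Theorem~\ref{thm:B}(2) we give the poset underlying Stralka's space another topology, which makes it a Priestley space.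

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
As a poset, Stralka's space $W$ is the disjoint union of $\aleph_0$ two-element chains, one for each gap, and of $2^{\aleph_0}$ isolated elements. Let
\[
W'=C_0\;\dot\cup\;\bigl(\{\infty\}\cup\omega\times\{0,1\}\bigr),
\]
where $C_0$ is a Cantor set and the second summand, which is clopen in $W'$, is the one-point compactification of the discrete set $\omega\times\{0,1\}$; let the only non-trivial order relations be $(n,0)<(n,1)$ for $n\in\omega$. Then $W\cong W'$ as posets. To see that $W'$ is a Priestley space, let $v\not\le w$. The following clopen up-sets contain $v$ and not $w$.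
\begin{itemize}
\item If $v=(n,1)$: the set $\{(n,1)\}$.
\item If $v=(n,0)$: the set $\{(n,0),(n,1)\}$; indeed $w\ne(n,1)$, since $(n,0)\le(n,1)$.
\item If $v\in C_0\cup\{\infty\}$ and $w=(n,i)$: the set $W'\setminus\{(n,0),(n,1)\}$.
\item If $v\in C_0$ and $w\in C_0\cup\{\infty\}$: a clopen subset of $C_0$ containing $v$ and not $w$.
\item If $v=\infty$ and $w\in C_0$: the set $\{\infty\}\cup\omega\times\{0,1\}$.
\end{itemize}
Therefore the order of $W'$ is closed, its complement being the union of the open sets $U\times(W'\setminus U)$ over all clopen up-sets $U$. So $\mathbf X=P(W)$ and $\mathbf X'=P(W')$ are Boolean structures satisfying $\mathrm{Th}_{uH}(\widetilde{\mathbf M})$ by Lemma~\ref{lem:boolean}. They have isomorphic algebraic reducts, and by Proposition~\ref{prop:priestley}, $\mathbf X'\in\mathcal Q_{\mathcal T}(\widetilde{\mathbf M})$ and $\mathbf X\notin\mathcal Q_{\mathcal T}(\widetilde{\mathbf M})$. An isomorphism-invariant property of the algebraic reduct holds for both $\mathbf X$ and $\mathbf X'$ or for neither, which gives the last sentence of Theorem~\ref{thm:B}(2).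
\end{proof}

\section{Finite type and a majority term}\label{sec:finite}

The algebra $\underline{\mathbf M}$ of Section~\ref{sec:duality} has infinitely many operations. Finitely many of them generate all the others once a majority operation is among them. Recall that a ternary operation $m$ is a \emph{majority operation} if $m(x,x,y)=m(x,y,x)=m(y,x,x)=x$. The Baker--Pixley theorem \cite{BakerPixley} says that, on a finite algebra with a majority term, an operation is a term function if and only if it preserves every subuniverse of the square of the algebra.

\begin{proof}[Proof of Theorem~\ref{thm:B}(1)]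
\emph{A majority operation in $C_3$.} The vertices of $\mathbf N^3$ form the poset $\{0,1\}^3$ with the coordinatewise order. Let $\varphi:\{0,1\}^3\to\{0,1\}$ be the majority function, which is order-preserving. For $p\in F_\varphi$ let $\chi(p)=t$ if more coordinates of $p$ are equal to $t$ than to $s$, and $\chi(p)=s$ otherwise. This labeling is admissible. Let $\varphi(v)=1$ and $\varphi(w)=0$. No coordinate of $\sigma(v,w)$ is $t$, so its label is $s$. Moreover $v\not\le w$, so $(v_i,w_i)=(1,0)$ for some coordinate $i$; hence $\tau(v,w)$ has a coordinate $t$, and it has no coordinate $s$, so its label is $t$. By Lemma~\ref{lem:hom}, $m=h_{\varphi,\chi}$ is in $C_3$.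

If at least two of $p_1,p_2,p_3$ are equal to $p$, then $m(p_1,p_2,p_3)$ and $p$ have the same values under $\lambda$ and $\rho$, because $\varphi$ is the majority function. If $p\in\{0,e,1\}$, this means $m(p_1,p_2,p_3)=p$. If $p\in\{s,t\}$, then $(p_1,p_2,p_3)$ is reversed and has more coordinates equal to $p$ than to the other element of $\{s,t\}$, so $m(p_1,p_2,p_3)=p$. Thus $m$ is a majority operation.

\emph{Finite type.} Let $\underline{\mathbf M}'=\langle M;0,1,m,C_{25}\rangle$, where all members of $C_{25}$ are basic operations. This algebra is of finite type. Its term functions of positive arity are in $\bigcup_{n\ge1}C_n$, because the $C_n$ are closed under composition and contain the projections and the constants $0,1$. We claim that conversely each $f\in C_n$, $n\ge1$, is a term function of $\underline{\mathbf M}'$. By the Baker--Pixley theorem it is enough that $f$ preserves each subuniverse $r\subseteq M^2$ of the square of $\underline{\mathbf M}'$. Let $r_1,\dots,r_n\in r$. As $|M^2|=25$, we can list the distinct elements among them, with repetitions if necessary, as $d_1,\dots,d_{25}$; then $r_i=d_{\kappa(i)}$ for some map $\kappa:\{1,\dots,n\}\to\{1,\dots,25\}$.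 The operation $g(x_1,\dots,x_{25})=f(x_{\kappa(1)},\dots,x_{\kappa(n)})$ is in $C_{25}$, and so $f(r_1,\dots,r_n)=g(d_1,\dots,d_{25})\in r$.

So $\underline{\mathbf M}'$ and $\underline{\mathbf M}$ have the same term functions of positive arity. The nullary ones are $0$ and $1$ in both cases, because members of $C_n$ map tuples of elements of $\{0,1\}=C_0$ to $C_0$. Two algebras with the same term functions have the same compatible total algebras, and the quasi-varieties they generate have, up to the choice of basic operations, the same members and the same homomorphisms. Passing from $\underline{\mathbf M}$ to $\underline{\mathbf M}'$ therefore does not change $D$, $E$ and the evaluation maps, and $\widetilde{\mathbf M}$ strongly dualizes $\underline{\mathbf M}'$.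
\end{proof}

\section{When quotients stay in the quasi-variety}\label{sec:C}

We now prove Theorem~\ref{thm:C}. Throughout the proof, let $\widetilde{\mathbf M}$ be a finite total algebra that strongly dualizes some algebra, and let $\mathbf N$ be its algebraic reduct. Assume that homomorphic images with at least two elements of members of $\mathbb{ISP}^+\mathbf N$ are in $\mathbb{ISP}^+\mathbf N$. Let $\mathbf X$ be a Boolean structure satisfying $\mathrm{Th}_{uH}(\widetilde{\mathbf M})$. By Lemma~\ref{lem:sep}(i), the algebra $\mathbf X$ is in $\mathbb{ISP}^+\mathbf N$ and has a homomorphism to $\mathbf N$. If $|X|\le1$, this homomorphism is continuous and $\mathbf X\in\mathcal Q_{\mathcal T}(\widetilde{\mathbf M})$ by Lemma~\ref{lem:sep}(ii). From now on let $|X|\ge2$; we have to separate points $x\ne y$ by a continuous homomorphism to $\widetilde{\mathbf M}$.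

The plan is to separate $x$ and $y$ by a congruence of $\mathbf X$ with finitely many classes, all clopen, and then to use the hypothesis for the finite quotient. Such a congruence exists if the principal congruences of $\mathbf X$ depend on their generators in a closed manner, and for this we must detect principal congruences inside finitely generated subalgebras. This is where injectivity enters. We write $\mathrm{Cg}_{\mathbf X}(a,b)$ for the least congruence of $\mathbf X$ containing $(a,b)$.

\begin{lemma}\label{lem:finext}
Let $\mathbf B$ be a finite subalgebra of $\mathbf X$. Every homomorphism $g:\mathbf B\to\mathbf N$ extends to a (possibly discontinuous) homomorphism $\mathbf X\to\mathbf N$.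
\end{lemma}

\begin{proof}
Regard $\mathbf X$, without its topology, as a subalgebra of $\mathbf N^S$ with $S\ne\emptyset$, and choose a finite non-empty $T\subseteq S$ such that the restriction map $\pi_T$ is injective on $B$. Then $g\circ(\pi_T|_B)^{-1}$ is a homomorphism to $\mathbf N$ from the finite, hence closed, substructure $\pi_T(\mathbf B)$ of $\widetilde{\mathbf M}^T$. As $\widetilde{\mathbf M}$ is injective in $\mathcal Q_{\mathcal T}(\widetilde{\mathbf M})$, it extends to a homomorphism $\mathbf N^T\to\mathbf N$. Compose this with $\pi_T|_X$.
\end{proof}

\begin{lemma}\label{lem:local}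
Let $a,b,c,d\in X$, and let $\mathbf B$ be the subalgebra of $\mathbf X$ generated by them. Then $(c,d)\notin\mathrm{Cg}_{\mathbf X}(a,b)$ if and only if there is a homomorphism $g:\mathbf B\to\mathbf N$ with $g(a)=g(b)$ and $g(c)\ne g(d)$.
\end{lemma}

\begin{proof}
Terms that induce the same operation on $\mathbf N$ induce the same operation on $\mathbf X\in\mathbb{ISP}^+\mathbf N$. There are finitely many $4$-ary term operations on $\mathbf N$, so $B$ is finite. If $g$ exists, extend it to $\mathbf X$ by Lemma~\ref{lem:finext}; the kernel of the extension is a congruence of $\mathbf X$ that contains $(a,b)$ and not $(c,d)$. Conversely, if $(c,d)\notin\mathrm{Cg}_{\mathbf X}(a,b)$, then $\mathbf X/\mathrm{Cg}_{\mathbf X}(a,b)$ has at least two elements. By hypothesis it is in $\mathbb{ISP}^+\mathbf N$, so some homomorphism $\mathbf X\to\mathbf N$ identifies $a$ with $b$ and separates $c$ from $d$; restrict it to $\mathbf B$.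
\end{proof}

\begin{lemma}\label{lem:closed}
The set $\Pi=\{(a,b,c,d)\in X^4:(c,d)\in\mathrm{Cg}_{\mathbf X}(a,b)\}$ is closed in $X^4$.
\end{lemma}

\begin{proof}
Let $\mathbf a=(a,b,c,d)\in X^4$ and let $\mathbf B$ be the subalgebra generated by $a,b,c,d$. There is a homomorphism $\mathbf B\to\mathbf N$ that sends $\mathbf a$ to the tuple $\mathbf n\in M^4$ if and only if the assignment $u(\mathbf a)\mapsto u(\mathbf n)$, for $4$-ary terms $u$, is well defined; that is, if and only if $u(\mathbf n)\ne v(\mathbf n)$ implies $u(\mathbf a)\ne v(\mathbf a)$ for all $4$-ary terms $u,v$. Fix finitely many terms that represent all $4$-ary term operations of $\mathbf N$; they also represent those of $\mathbf X$, so it suffices to take $u$ and $v$ from this list. By Lemma~\ref{lem:local},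
\[
X^4\setminus\Pi=\bigcup_{\substack{\mathbf n\in M^4\\ n_1=n_2,\ n_3\ne n_4}}\ \ \bigcap_{\substack{u,v\\ u(\mathbf n)\ne v(\mathbf n)}}\{\mathbf a\in X^4:u(\mathbf a)\ne v(\mathbf a)\}.
\]
The union and the intersections are finite, and each set $\{\mathbf a:u(\mathbf a)\ne v(\mathbf a)\}$ is open, since term operations of $\mathbf X$ are continuous and $X$ is Hausdorff.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $x\neq y$ in $X$, and let $U$ be a clopen set containing $x$ and not $y$. Let $\theta$ be the equivalence relation with classes $U$ and $X\setminus U$; it is clopen in $X^2$. Put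
\[
\theta^*=\{(a,b)\in X^2:\mathrm{Cg}_{\mathbf X}(a,b)\subseteq\theta\}.
\]
The join of all congruences contained in $\theta$ is the transitive closure of their union, hence is itself contained in $\theta$. So there is a largest congruence contained in $\theta$, and it is $\theta^*$. The complement of $\theta^*$ is the projection to the first two coordinates of
\[
\Pi\cap\bigl(X^2\times(X^2\setminus\theta)\bigr),
\]
which is compact by Lemma~\ref{lem:closed}. Hence the complement of $\theta^*$ is closed, and $\theta^*$ is open. Therefore the classes of $\theta^*$ are open; since they partition $X$, they are clopen, and by compactness there are finitely many of them. As $(x,y)\notin\theta\supseteq\theta^*$, the algebra $\mathbf X/\theta^*$ has at least two elements. By hypothesis it is in $\mathbb{ISP}^+\mathbf N$, so some homomorphism $g:\mathbf X/\theta^*\to\mathbf N$ separates the classes of $x$ and $y$. The composition of the quotient map $X\to X/\theta^*$, which is continuous for the discrete topology on $X/\theta^*$, with $g$ is a continuous homomorphism $\mathbf X\to\widetilde{\mathbf M}$ separating $x$ and $y$. By Lemma~\ref{lem:sep}(ii), $\mathbf X\in\mathcal Q_{\mathcal T}(\widetilde{\mathbf M})$.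
\end{proof}

\begin{remark}
Of the strong duality, the proof uses only that $\widetilde{\mathbf M}$ is injective in $\mathcal Q_{\mathcal T}(\widetilde{\mathbf M})$.

By Theorems~\ref{thm:A} and~\ref{thm:C}, the five-element algebra $\mathbf N$ of Theorem~\ref{thm:A} must violate the hypothesis on quotients, and this is easy to see directly. Since $\lambda,\rho,\sigma,\tau$ do not distinguish $s$ from $t$ as arguments, the equivalence relation whose only non-trivial class is $\{s,t\}$ is a congruence. In the four-element quotient we have $\sigma=\tau$, so its vertices $0$ and $1$ satisfy $0\le1\le0$, and (E5) fails. This is also where Lemma~\ref{lem:local} breaks down for $\mathbf X=\mathbf N$: by Lemma~\ref{lem:hom} the homomorphisms $\mathbf N\to\mathbf N$ are the two constants $0,1$ and the identity, so every one that identifies $s$ with $t$ also identifies $0$ with $1$, although $(0,1)\notin\mathrm{Cg}_{\mathbf N}(s,t)$.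
\end{remark}

\begin{thebibliography}{9}

\bibitem{BakerPixley}
K. Baker, A. Pixley, Math. Z. 143 (1975).

\bibitem{CDHPT}
\emph{Standard Topological Quasi-Varieties}, \url{http://www.latrobe.edu.au/mathstats/department/algebra-research-group/Papers/CDHPT_StandardTopologicalQuasi-varieties.pdf}.

\bibitem{Stralka}
A. Stralka, \emph{A partially ordered space which is not a Priestley space}, Semigroup Forum 20 (1980).

\end{thebibliography}

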